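\title{The Szlenk index is a local Lipschitz invariant}

\begin{abstract}
We prove that two Banach spaces with bi-Lipschitz homeomorphic nonempty open subsets have the same Szlenk index. In particular, Lipschitz homeomorphic separable Asplund spaces have the same Szlenk index. The result is quantitative: if the homeomorphism from a subset of $X$ to a subset of $Y$ is $L$-Lipschitz with $A$-Lipschitz inverse, then for $\delta\in(0,2]$ the bound $\operatorname{Sz}(X,\delta)\le\omega^\xi k$ implies $\operatorname{Sz}(Y,64AL\delta)\le\omega^\xi\lceil 2k/\delta\rceil$. The proof goes through a game of ordinal length played in $X$. A small index of $X$ lets one player keep a sum of vectors small; a large index of $Y$, through the Gorelik principle and a splitting of segments near their midpoints, lets the other player make it large.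
\end{abstract}

\section{Introduction}

\subsection{The Szlenk index}

Let $X$ be a Banach space, $B_X$ its closed unit ball, $K\subset X^*$ a weak$^*$-compact set and $\varepsilon>0$. Let $s_\varepsilon(K)$ be the set of all $x^*\in K$ such that $\operatorname{diam}(K\cap O)\ge\varepsilon$ for every weak$^*$-neighborhood $O$ of $x^*$, the diameter being taken in the norm. Thus $s_\varepsilon$ removes from $K$ the points near which weak$^*$-closeness forces norm distances below $\varepsilon$. Iterate this operation:
\[
s^0_\varepsilon(K)=K,\qquad s^{\alpha+1}_\varepsilon(K)=s_\varepsilon\big(s^\alpha_\varepsilon(K)\big),\qquad s^\alpha_\varepsilon(K)=\bigcap_{\beta<\alpha}s^\beta_\varepsilon(K)\quad(\alpha\text{ limit}).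
\]
Let $\operatorname{Sz}(X,\varepsilon)$ be the least ordinal $\alpha$ with $s^\alpha_\varepsilon(B_{X^*})=\emptyset$ if there is one, and $\infty$ otherwise, where $\alpha<\infty$ for every ordinal $\alpha$. The \emph{Szlenk index} of $X$ is $\operatorname{Sz}(X)=\sup_{\varepsilon>0}\operatorname{Sz}(X,\varepsilon)$. It measures how far apart the weak$^*$ and norm topologies are on the dual ball.

\begin{example}\label{ex:index}
(a) If $\dim X<\infty$, the two topologies coincide, so $s_\varepsilon(B_{X^*})=\emptyset$ for all $\varepsilon$ and $\operatorname{Sz}(X)=1$. If $\dim X=\infty$, a weak$^*$-neighborhood of $0$ contains the annihilator of finitely many vectors, which is a nonzero subspace by the Hahn--Banach theorem, so it contains a pair $\pm x^*$ with $\|x^*\|=1$. Hence $0\in s_1(B_{X^*})$ and $\operatorname{Sz}(X)>1$.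

(b) Let $X=c_0$, $X^*=\ell_1$. For $\rho\ge0$, the set $s_\varepsilon(\rho B_{\ell_1})$ equals $(\rho-\varepsilon/2)B_{\ell_1}$ if $\rho\ge\varepsilon/2$ and is empty otherwise. Indeed, if $\|x\|\le\rho-\varepsilon/2$, the points $x\pm\frac\varepsilon2e_n$ lie in $\rho B_{\ell_1}$, are at distance $\varepsilon$ and tend weak$^*$ to $x$. Conversely, let $x\in s_\varepsilon(\rho B_{\ell_1})$ and $\tau>0$. Take $N$ with $\sum_{i>N}|x_i|<\tau$. The weak$^*$-neighborhood $\{y:\sum_{i\le N}|y_i-x_i|<\tau\}$ contains $y\in\rho B_{\ell_1}$ with $\|y-x\|>\varepsilon/2-\tau$. Then $\sum_{i\le N}|y_i|>\|x\|-2\tau$ and $\sum_{i>N}|y_i|>\varepsilon/2-3\tau$, so $\rho>\|x\|+\varepsilon/2-5\tau$. It follows that $\operatorname{Sz}(c_0,\varepsilon)=\lfloor2/\varepsilon\rfloor+1$ and $\operatorname{Sz}(c_0)=\omega$.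

(c) Let $X=\ell_1$, $X^*=\ell_\infty$. For $x\in B_{\ell_\infty}$, replacing the $n$th coordinate by $1$ or by $-1$ gives two points of the ball at distance $2$ that tend weak$^*$ to $x$. So $s_2(B_{\ell_\infty})=B_{\ell_\infty}$ and $\operatorname{Sz}(\ell_1)=\infty$.
\end{example}

For separable $X$, the dual $X^*$ is separable (that is, $X$ is \emph{Asplund}) if and only if $\operatorname{Sz}(X)<\omega_1$. The index thus grades the separable Asplund spaces by countable ordinals.

\subsection{The problem and the results}

The index is invariant under linear isomorphisms, for a simple reason. If $T:X\to Y$ is an isomorphism with $\|T\|\le L$ and $\|T^{-1}\|\le A$, then $T^*/L$ is a weak$^*$-continuous injection of $B_{Y^*}$ into $B_{X^*}$ that shrinks distances by at most the factor $AL$. It therefore maps $s^\alpha_{AL\delta}(B_{Y^*})$ into $s^\alpha_\delta(B_{X^*})$, and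
\begin{equation}\label{eq:linear}
\operatorname{Sz}(Y,AL\delta)\le\operatorname{Sz}(X,\delta).
\end{equation}

Two Banach spaces are \emph{Lipschitz homeomorphic} if there is a bijection $f$ between them such that $f$ and $f^{-1}$ are Lipschitz. Separability of the dual is preserved under Lipschitz homeomorphisms, and Y.~Dutrieux showed that there is a universal function $\lambda:\omega_1\to\omega_1$ such that $\operatorname{Sz}(Y)\le\lambda(\operatorname{Sz}(X))$ whenever $X$ and $Y$ are Lipschitz homeomorphic separable Asplund spaces. So the property graded by the index is a Lipschitz invariant, and the natural guess is that the grading is one too. The survey \cite{survey} asks whether $\lambda$ is the identity: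
\begin{quote}
\emph{If $X$ and $Y$ are Lipschitz homeomorphic separable Asplund spaces, is $\operatorname{Sz}(Y)\le\operatorname{Sz}(X)$?}
\end{quote}
By symmetry, this asks whether the two indices are equal. The answer is yes.

\begin{theorem}\label{thm:A}
If $X$ and $Y$ are Lipschitz homeomorphic separable Asplund spaces, then $\operatorname{Sz}(X)=\operatorname{Sz}(Y)$.
\end{theorem}

Neither separability nor the Asplund property is needed, and a homeomorphism between open subsets suffices.

\begin{theorem}\label{thm:B}
Let $X,Y$ be nonzero Banach spaces, $U\subset X$ and $V\subset Y$ nonempty open sets, and $f:U\to V$ a bijection such that $f$ is $L$-Lipschitz and $f^{-1}$ is $A$-Lipschitz.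
\begin{enumerate}
\item[(1)] If $\delta\in(0,2]$, $\xi$ is an ordinal, $k\ge1$ is an integer and $\operatorname{Sz}(X,\delta)\le\omega^\xi k$, then
\[
\operatorname{Sz}(Y,64AL\,\delta)\le\omega^\xi\lceil2k/\delta\rceil .
\]
\item[(2)] $\operatorname{Sz}(X)=\operatorname{Sz}(Y)$, the common value $\infty$ being allowed.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is the case $U=X$, $V=Y$ of part (2); if one of the spaces is zero, so is the other. Compared with \eqref{eq:linear}, part (1) loses in the integer coefficient $k$ but keeps the exponent $\xi$. This is enough for part (2), because a Szlenk index other than $\infty$ is a power of $\omega$ (Lemma~\ref{lem:power}).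

\subsection{The method}

A nonlinear map has no adjoint, so the proof of \eqref{eq:linear} has no counterpart: nothing carries $B_{Y^*}$ to $B_{X^*}$. We replace the derivation on the dual ball by an object that lives in $X$, a game in which one player chooses finite-codimensional subspaces $E_j$, the other chooses vectors $z_j\in E_j$ of total length at most $1$, and the quantity at stake is $\|\sum z_j\|$ (Section~\ref{sec:game}). An ordinal clock limits the duration. Section~\ref{sec:small} is linear: if $\operatorname{Sz}(X,\delta)\le\omega^\xi k$, the first player can force $\|\sum z_j\|<2\delta$ with clock $\omega^\xi\lceil2k/\delta\rceil$. Section~\ref{sec:large} is the only one that involves $f$: if $s^\beta_\varepsilon(B_{Y^*})\ne\emptyset$, the second player can force $\|\sum z_j\|\ge\varepsilon/(32AL)$ against clock $\beta$. The two statements are compared in Section~\ref{sec:proof}.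

\section{Derivations and ordinals}\label{sec:prelim}

All spaces are real. A complex space is regarded as a real one; the map $x^*\mapsto\operatorname{Re}x^*$ is an isometric weak$^*$-homeomorphism of the duals, so the index does not change.

Let $K\subset K'$ be weak$^*$-compact subsets of $X^*$.
\begin{enumerate}
\item[(D1)] The sets $s^\alpha_\varepsilon(K)$ are weak$^*$-compact and decrease with $\alpha$. Indeed, a weak$^*$-open set $O$ with $\operatorname{diam}(K\cap O)<\varepsilon$ removes all points of $K\cap O$ at once, so $s_\varepsilon(K)$ is weak$^*$-closed.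
\item[(D2)] $s^\alpha_\varepsilon(K)\subset s^\alpha_\varepsilon(K')$ and $s^{\alpha+\beta}_\varepsilon(K)=s^\beta_\varepsilon(s^\alpha_\varepsilon(K))$, by induction on $\alpha$ and on $\beta$ respectively.
\item[(D3)] For $y^*\in X^*$, $s^\alpha_{\varepsilon/2}(y^*+\frac12K)=y^*+\frac12s^\alpha_\varepsilon(K)$, since $z^*\mapsto y^*+\frac12z^*$ is a weak$^*$-homeomorphism of $X^*$ that halves distances.
\item[(D4)] If $\operatorname{Sz}(X,\varepsilon)<\infty$, it is a successor ordinal: it is not $0$, and a decreasing family of nonempty compact sets has nonempty intersection.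
\end{enumerate}

For ordinals, $\alpha+\beta$ is strictly increasing in $\beta$, $\alpha(\beta+\gamma)=\alpha\beta+\alpha\gamma$, $\omega^{\eta+\zeta}=\omega^\eta\omega^\zeta$, and for $\eta\le\xi$ there is $\zeta$ with $\eta+\zeta=\xi$. We also use the following.
\begin{enumerate}
\item[(O1)] (Division.) For $\lambda\ge1$, every $\rho$ is uniquely written $\rho=\lambda\nu+\rho'$ with $\rho'<\lambda$. We write $\nu=\lfloor\rho/\lambda\rfloor$. It is the largest $\nu$ with $\lambda\nu\le\rho$, so it is nondecreasing in $\rho$, and $\nu\le\lambda\nu\le\rho$.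
\item[(O2)] $\lfloor\lfloor\rho/\lambda\rfloor/\mu\rfloor=\lfloor\rho/(\lambda\mu)\rfloor$ for $\lambda,\mu\ge1$. Indeed, if $\rho=\lambda(\mu\nu+\nu')+\rho'$ with $\nu'<\mu$ and $\rho'<\lambda$, then $\rho=\lambda\mu\nu+(\lambda\nu'+\rho')$ and $\lambda\nu'+\rho'<\lambda(\nu'+1)\le\lambda\mu$.
\item[(O3)] If $\xi\ge1$ and $\rho<\omega^\xi$, then $\rho<\omega^\eta n$ for some $\eta<\xi$ and some integer $n\ge1$. Indeed, $\omega^{\eta+1}=\sup_n\omega^\eta n$, and $\omega^\xi=\sup_{\eta<\xi}\omega^\eta$ for limit $\xi$.
\end{enumerate}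

The next fact is well known.

\begin{lemma}\label{lem:power}
If $\operatorname{Sz}(X)<\infty$, then $\operatorname{Sz}(X)=\omega^\zeta$ for some ordinal $\zeta$.
\end{lemma}

\begin{proof}
Write $K=B_{X^*}$. We first show that $\alpha<\operatorname{Sz}(X)$ implies $\alpha\cdot2<\operatorname{Sz}(X)$. There are $\varepsilon>0$ and $x^*\in s^\alpha_\varepsilon(K)$. For $y^*\in K$ we have $\frac12y^*+\frac12K\subset K$, so (D3) and (D2) give
\[
\tfrac12y^*+\tfrac12x^*\in s^\alpha_{\varepsilon/2}\big(\tfrac12y^*+\tfrac12K\big)\subset s^\alpha_{\varepsilon/2}(K).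
\]
Thus $\frac12x^*+\frac12K\subset s^\alpha_{\varepsilon/2}(K)$, and again by (D2) and (D3),
\[
s^{\alpha+\alpha}_{\varepsilon/2}(K)\supset s^\alpha_{\varepsilon/2}\big(\tfrac12x^*+\tfrac12K\big)=\tfrac12x^*+\tfrac12s^\alpha_\varepsilon(K)\ne\emptyset .
\]
Hence $\alpha\cdot2<\operatorname{Sz}(X,\varepsilon/2)\le\operatorname{Sz}(X)$. Now $\operatorname{Sz}(X)\ge1=\omega^0$, and since $\omega^\xi=\sup_{\eta<\xi}\omega^\eta$ for limit $\xi$, there is a largest $\zeta$ with $\omega^\zeta\le\operatorname{Sz}(X)$. If the inequality were strict, then $\omega^\zeta2^n<\operatorname{Sz}(X)$ for all $n$, so $\omega^{\zeta+1}\le\operatorname{Sz}(X)$, against the choice of $\zeta$.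
\end{proof}

\section{A game in $X$}\label{sec:game}

Fix a target set $\Omega\subset X$. A state of the game is a triple: a \emph{position} $v\in X$, a \emph{clock} $\beta$, which is an ordinal, and a \emph{budget} $w\ge0$. If $w>0$, the \emph{subspace player} chooses $\gamma<\beta$, a step $a\in(0,w]$ and a closed finite-codimensional subspace $E\subset X$; the \emph{vector player} answers with $z\in aB_E$; the new state is $(v+z,\gamma,w-a)$. The game stops when the budget is $0$, and the subspace player wins if the position is then in $\Omega$. He loses if the clock reaches $0$ while the budget is positive. Every play is finite, because ordinals cannot decrease forever. The game is only a way of speaking; the proofs use the following recursive description of the winning positions.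

\begin{definition}\label{def:W}
For an ordinal $\beta$, $w\ge0$ and $\Omega\subset X$, define $W(\beta,w,\Omega)\subset X$ by recursion on $\beta$. Put $W(\beta,0,\Omega)=\Omega$. For $w>0$, let $v\in W(\beta,w,\Omega)$ if and only if there are $\gamma<\beta$, $a\in(0,w]$ and a closed finite-codimensional subspace $E\subset X$ such that $v+z\in W(\gamma,w-a,\Omega)$ for all $z\in aB_E$.
\end{definition}

In particular $W(0,w,\Omega)=\emptyset$ for $w>0$. The set $W(\beta,w,\Omega)$ increases with $\beta$, directly from the definition, and with $\Omega$, by induction on $\beta$. A finite clock $m$ allows at most $m$ moves. The clock $\omega$ allows the subspace player to announce the number of remaining moves at his first move, and the clock $\omega\cdot2$ allows him to do so twice, the second time after he has seen the first group of vectors. Games can be concatenated; the game played first contributes the right-hand summand of the clock, which is the part that runs down first.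

\begin{lemma}\label{lem:concat}
$W\big(\beta,w,W(\beta',w',\Omega)\big)\subset W(\beta'+\beta,\,w+w',\,\Omega)$.
\end{lemma}

\begin{proof}
Induction on $\beta$. If $w=0$, the left side is $W(\beta',w',\Omega)$, and the inclusion is monotonicity in the clock. Let $w>0$, let $v$ be in the left side, and let $\gamma<\beta$, $a$, $E$ be as in Definition~\ref{def:W}. For $z\in aB_E$, the induction hypothesis gives $v+z\in W(\beta'+\gamma,\,w+w'-a,\,\Omega)$. Since $\beta'+\gamma<\beta'+\beta$ and $a\in(0,w+w']$, the triple $\beta'+\gamma$, $a$, $E$ shows that $v$ is in the right side.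
\end{proof}

We start from $v=0$ with $w=1$ and take for $\Omega$ a ball centered at $0$. The final position always has norm at most $1$; the question is how small a ball the subspace player can reach, and with which clock. In the three spaces of Example~\ref{ex:index} the answer follows the Szlenk index.

\begin{example}\label{ex:game}
(a) If $\dim X<\infty$, take $E=\{0\}$: then $0\in W(1,1,\{0\})$.

(b) Let $X=c_0$, $m\ge1$ and $\Omega=\frac2mB_{c_0}$. For $v\in\Omega$ choose $N$ with $|v_i|\le1/m$ for $i>N$, and let $E$ consist of the sequences whose first $N$ coordinates vanish. Then $v+z\in\Omega$ for $z\in\frac1mB_E$. So $\Omega\subset W(1,\frac1m,\Omega)$, and $m$ applications of this inclusion together with Lemma~\ref{lem:concat} give $0\in W(m,1,\frac2mB_{c_0})$.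

(c) Let $X=\ell_1$ and $0<\theta<1$. If $v\in W(\beta,w,\Omega)$, there is $v'\in\Omega$ with $\|v'\|\ge\|v\|+(1-\theta)w$. This follows by induction on $\beta$: given $\gamma,a,E$, choose $N$ with $\sum_{i>N}|v_i|\le\theta a/2$ and $z\in E$ of norm $a$ whose first $N$ coordinates vanish; then $\|v+z\|\ge\|v\|+(1-\theta)a$. So $0\notin W(\beta,1,\rho B_{\ell_1})$ for every $\beta$ and every $\rho<1$.
\end{example}

\section{Small index of $X$: the sums can be kept small}\label{sec:small}

In this section $\delta\in(0,2]$ is fixed and $\sigma:=\operatorname{Sz}(X,\delta)<\infty$. Put $K=B_{X^*}$ and $K_\gamma=s^\gamma_\delta(K)$. The restriction $\delta\le2$ costs nothing, since $s_\delta(K)=\emptyset$ when $\delta>2\ge\operatorname{diam}K$.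

\subsection{Rank and covers}

For $x^*\in K$, the least $\gamma$ with $x^*\notin K_\gamma$ exists because $K_\sigma=\emptyset$, and it is neither $0$ nor a limit. So there is a largest $\gamma$ with $x^*\in K_\gamma$. We call it the \emph{rank} $r(x^*)$; it satisfies $r(x^*)<\sigma$.

\begin{lemma}\label{lem:cover}
Let $v\in X$ and $\tau>0$. There are $x_1^*,\dots,x_N^*\in K$ and sets $O_1,\dots,O_N$ covering $K$ such that, for each $i$ and each $y^*\in O_i\cap K$,
\begin{enumerate}
\item[(a)] $|y^*(v)-x_i^*(v)|<\tau$;
\item[(b)] $r(y^*)\le r(x_i^*)$;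
\item[(c)] $r(y^*)<r(x_i^*)$ or $\|y^*-x_i^*\|<\delta$.
\end{enumerate}
\end{lemma}

We call such a family a \emph{$(v,\tau)$-cover} with \emph{centers} $x_i^*$.

\begin{proof}
Let $x^*\in K$ have rank $\rho$. The complement of $K_{\rho+1}$ is a weak$^*$-open set containing $x^*$, and its points in $K$ have rank at most $\rho$. Since $x^*\in K_\rho\setminus s_\delta(K_\rho)$, there is a weak$^*$-open $O\ni x^*$ with $\operatorname{diam}(O\cap K_\rho)<\delta$; a point $y^*\in O\cap K$ of rank at least $\rho$ lies in $K_\rho$, so $\|y^*-x^*\|<\delta$. Intersect these two open sets with $\{y^*:|y^*(v)-x^*(v)|<\tau\}$, and extract a finite subcover by weak$^*$-compactness of $K$.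
\end{proof}

\subsection{The case of a finite index}\label{sec:finite}

Suppose $\sigma\le k<\omega$. Fix $m\ge1$ and $\tau>0$. The subspace player makes $m$ moves with step $1/m$, starting at $v_0=0$: at position $v_{j-1}$ he takes a $(v_{j-1},\tau)$-cover and lets $E_j$ be the intersection of the kernels of its centers. The answer is $z_j\in\frac1mB_{E_j}$, and $v_j=v_{j-1}+z_j$.

To bound $\|v_m\|$, take $y_m^*\in K$ with $y_m^*(v_m)=\|v_m\|$ and go backwards: given $y_j^*$, let $y_{j-1}^*$ be the center of a set containing $y_j^*$ in the cover used at move $j$. Since $y_{j-1}^*(z_j)=0$,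
\[
y_j^*(v_j)=y_j^*(v_{j-1})+(y_j^*-y_{j-1}^*)(z_j)\le y_{j-1}^*(v_{j-1})+\tau+\tfrac1m\|y_j^*-y_{j-1}^*\| .
\]
The ranks satisfy $k-1\ge r(y_0^*)\ge r(y_1^*)\ge\dots\ge r(y_m^*)$. The last term is less than $\delta/m$ when the rank stays the same, and at most $2/m$ when it drops, which happens at most $k-1$ times. Summing, $\|v_m\|\le m\tau+\delta+2(k-1)/m$, which is below $2\delta$ for $m\ge2k/\delta$ and $\tau$ small.

When ranks are infinite, the number of drops is not bounded in advance, and this is where an infinite clock helps. Suppose $\sigma\le\omega k$, and group the moves into blocks of total step $a$. At the start of a block, the finitely many centers of a cover have ranks $\omega\nu_i+n_i$, and the player now chooses the number $m$ of moves in the block, much larger than every $n_i$. A chain of functionals that begins near $x_i^*$ either keeps its rank in $[\omega\nu_i,\omega\nu_i+n_i]$, and costs at most $a\delta+2an_i/m$, or leaves this interval, and costs at most $2a$. So a block acts on the coarser rank $\lfloor r/\omega\rfloor$ as a single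 move acts on $r$. To iterate this through all powers of $\omega$, we replace the backward chains by a potential that records, for each functional, the largest cost of a chain that starts from it.

\subsection{The potential}

For an ordinal $\xi$ put $r_\xi(x^*)=\lfloor r(x^*)/\omega^\xi\rfloor\in[0,\sigma]$, so that $r_0=r$. By (O1), property (b) of a cover gives $r_\xi(y^*)\le r_\xi(x_i^*)$ on $O_i\cap K$. Let $\mathcal H$ be the set of bounded nondecreasing functions $h$ from the ordinal interval $[0,\sigma]$ to $\mathbb R$. For $a>0$ and $h\in\mathcal H$ put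
\[
T_ah(\nu)=\max\Big(a\delta+h(\nu),\ 2a+\sup_{\nu'<\nu}h(\nu')\Big),\qquad\sup\emptyset=-\infty .
\]
If $h(\nu)$ is the future cost from rank $\nu$, then $T_ah(\nu)$ is the cost with one more move of step $a$: staying costs $a\delta$ and dropping costs $2a$. Both terms of the maximum are nondecreasing in $\nu$, and since $\delta\le2$ and $h$ is nondecreasing,
\begin{equation}\label{eq:T}
h+a\delta\le T_ah\le h+2a .
\end{equation}
So $T_a$ maps $\mathcal H$ into itself. The alternative described above for a block takes the following form.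

\begin{lemma}\label{lem:iterate}
Let $g\in\mathcal H$, $a>0$, let $\lambda$ be an ordinal, and let $j,n\ge0$ be integers with $\lambda+n\le\sigma$. Then
\[
T_a^{\,j}g(\lambda+n)\le\max\Big(g(\lambda+n)+ja\delta+2an,\ \sup_{\mu<\lambda}g(\mu)+2aj\Big).
\]
\end{lemma}

\begin{proof}
Induction on $j$, for all $n$ at once; for $j=0$ the left side is $g(\lambda+n)$. Write $G=\sup_{\mu<\lambda}g(\mu)$ and assume the bound for $j$. We bound each quantity entering $T_a(T_a^{\,j}g)(\lambda+n)$. First, since $\delta\le2$,
\[
a\delta+T_a^{\,j}g(\lambda+n)\le\max\big(g(\lambda+n)+(j+1)a\delta+2an,\ G+2a(j+1)\big).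
\]
Next let $\mu<\lambda+n$. If $\mu=\lambda+n'$ with $n'\le n-1$, then $g(\mu)\le g(\lambda+n)$ and
\[
2a+T_a^{\,j}g(\mu)\le\max\big(g(\lambda+n)+ja\delta+2a(n'+1),\ G+2a(j+1)\big),
\]
with $n'+1\le n$. If $\mu<\lambda$, then \eqref{eq:T} gives $2a+T_a^{\,j}g(\mu)\le g(\mu)+2a(j+1)\le G+2a(j+1)$.
\end{proof}

For a bounded $\varphi:K\to\mathbb R$ and $t\in\mathbb R$ let
\[
M(v,\varphi)=\sup_{x^*\in K}\big(x^*(v)+\varphi(x^*)\big),\qquad\Omega(\varphi,t)=\{v\in X:\ M(v,\varphi)<t\}.
\]
Then $M(v,0)=\|v\|$ and $M(0,\varphi)=\sup\varphi$. The strict inequality in $\Omega(\varphi,t)$ leaves room for the errors $\tau$.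

\begin{proposition}\label{prop:small}
For every ordinal $\xi$, integer $m\ge1$, $a>0$, $h\in\mathcal H$ and $t\in\mathbb R$,
\[
\Omega\big((T_a^{\,m}h)\circ r_\xi,\,t\big)\subset W\big(\omega^\xi m,\ ma,\ \Omega(h\circ r_\xi,t)\big).
\]
\end{proposition}

\begin{proof}
\emph{Reduction to $m=1$.} Fix $\xi$ and assume the statement for $m=1$ and all $a,h,t$. Let $\Omega_j=\Omega((T_a^{\,j}h)\circ r_\xi,t)$. Then $\Omega_{j+1}\subset W(\omega^\xi,a,\Omega_j)$. If $\Omega_j\subset W(\omega^\xi j,ja,\Omega_0)$, which holds for $j=0$, then monotonicity in the target and Lemma~\ref{lem:concat} give $\Omega_{j+1}\subset W(\omega^\xi j+\omega^\xi,(j+1)a,\Omega_0)$. So the statement holds for all $m$.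

We argue by induction on $\xi$, and for each $\xi$ we prove the case $m=1$. Let $t':=M(v,(T_ah)\circ r_\xi)<t$, put $\tau=(t-t')/3$, and take a $(v,\tau)$-cover. With $\nu_i=r_\xi(x_i^*)$, the definition of $t'$ gives
\begin{equation}\label{eq:centers}
x_i^*(v)+T_ah(\nu_i)\le t'\qquad(1\le i\le N).
\end{equation}

\emph{The case $\xi=0$.} Here $\nu_i=r(x_i^*)$ and the clock is $1$. Take $\gamma=0$, step $a$ and $E=\bigcap_i\ker x_i^*$. Let $z\in aB_E$ and $y^*\in O_i\cap K$. Then $y^*(z)=(y^*-x_i^*)(z)\le a\|y^*-x_i^*\|$. If $\|y^*-x_i^*\|<\delta$, then $y^*(z)+h(r(y^*))\le a\delta+h(\nu_i)$ by (b). Otherwise $r(y^*)<\nu_i$ by (c), and $y^*(z)+h(r(y^*))\le2a+\sup_{\nu'<\nu_i}h(\nu')$. In both cases (a) and \eqref{eq:centers} give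
\[
y^*(v+z)+h(r(y^*))\le x_i^*(v)+\tau+T_ah(\nu_i)\le t'+\tau .
\]
So $M(v+z,h\circ r)\le t'+\tau<t$, that is, $v+z\in\Omega(h\circ r,t)=W(0,0,\Omega(h\circ r,t))$.

\emph{The case $\xi\ge1$.} Write $r(x_i^*)=\omega^\xi\nu_i+\rho_i$ with $\rho_i<\omega^\xi$. There are finitely many centers, so (O3) provides $\eta<\xi$ and an integer $n\ge1$ with $\rho_i<\omega^\eta n$ for all $i$. Let $\zeta\ge1$ satisfy $\eta+\zeta=\xi$, so that $\omega^\xi=\omega^\eta\omega^\zeta$. We express the target in terms of the finer rank $r_\eta$: put $g(\mu)=h(\lfloor\mu/\omega^\zeta\rfloor)$ for $\mu\le\sigma$. Then $g\in\mathcal H$ by (O1), and $g\circ r_\eta=h\circ r_\xi$ by (O2).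

Write $\rho_i=\omega^\eta n_i+\rho_i'$ with $\rho_i'<\omega^\eta$; then $n_i<n$. With $\lambda_i=\omega^\zeta\nu_i$ we have $r(x_i^*)=\omega^\eta(\lambda_i+n_i)+\rho_i'$, so $r_\eta(x_i^*)=\lambda_i+n_i$. Since $n_i<\omega\le\omega^\zeta$, we have $g(\lambda_i+n_i)=h(\nu_i)$. Every $\mu<\lambda_i$ has $\lfloor\mu/\omega^\zeta\rfloor<\nu_i$, so $\sup_{\mu<\lambda_i}g(\mu)\le\sup_{\nu'<\nu_i}h(\nu')$. Choose an integer $m$ with $2an/m<\tau$ and put $g_m=T_{a/m}^{\,m}g\in\mathcal H$. Lemma~\ref{lem:iterate}, with step $a/m$ and $j=m$, gives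
\[
g_m(\lambda_i+n_i)\le\max\Big(h(\nu_i)+a\delta+\frac{2an_i}m,\ \sup_{\nu'<\nu_i}h(\nu')+2a\Big)\le T_ah(\nu_i)+\tau .
\]
For $y^*\in O_i\cap K$ we have $r_\eta(y^*)\le\lambda_i+n_i$ and $g_m$ is nondecreasing, so by (a) and \eqref{eq:centers},
\[
y^*(v)+g_m(r_\eta(y^*))\le x_i^*(v)+\tau+T_ah(\nu_i)+\tau\le t'+2\tau .
\]
Hence $M(v,g_m\circ r_\eta)\le t'+2\tau<t$. The induction hypothesis for $\eta$, with $m$ steps of size $a/m$, gives $v\in W(\omega^\eta m,a,\Omega(g\circ r_\eta,t))$. Since $\omega^\eta m\le\omega^{\eta+1}\le\omega^\xi$ and $g\circ r_\eta=h\circ r_\xi$, we obtain $v\in W(\omega^\xi,a,\Omega(h\circ r_\xi,t))$.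
\end{proof}

\begin{corollary}\label{cor:small}
If $\delta\in(0,2]$, $\operatorname{Sz}(X,\delta)\le\omega^\xi k$ with $k\ge1$ an integer, and $m=\lceil2k/\delta\rceil$, then
\[
0\in W\big(\omega^\xi m,\,1,\,\{v\in X:\|v\|<2\delta\}\big).
\]
\end{corollary}

\begin{proof}
Let $h_m=T_{1/m}^{\,m}0$. Since $r(x^*)<\omega^\xi k$, we have $r_\xi(x^*)\le k-1$ on $K$. Lemma~\ref{lem:iterate} with $g=0$ and $\lambda=0$ gives $h_m(n)\le\delta+2n/m$ for finite $n\le\sigma$. Therefore $M(0,h_m\circ r_\xi)\le\delta+2(k-1)/m<2\delta$, because $2k/m\le\delta$. So $0\in\Omega(h_m\circ r_\xi,2\delta)$, and Proposition~\ref{prop:small} gives $0\in W(\omega^\xi m,1,\Omega(0,2\delta))$, where $\Omega(0,2\delta)=\{v:\|v\|<2\delta\}$.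
\end{proof}

\section{Large index of $Y$: the sums can be made large}\label{sec:large}

Let $f:U\to V$ be as in Theorem~\ref{thm:B}. Since $U$ and $V$ are open, we can fix $x_0\in U$ and $R>0$ such that
\[
x_0+RB_X\subset U,\qquad f(x_0)+(L+A^{-1})R\,B_Y\subset V .
\]
Fix $\varepsilon>0$, and put $S_\beta=s^\beta_\varepsilon(B_{Y^*})$ and $\kappa=1/(32A)$. The vector player will carry along a functional $u\in S_\beta$, where $\beta$ is the clock, as a witness that the position has grown.

\subsection{One move when $f$ is the identity}\label{sec:model}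

Let $X=Y$ and let $f$ be the identity, so that $A=L=1$. The state is $(v,\beta,w)$, the witness is $u\in S_\beta$, and the subspace player has chosen $\gamma<\beta$, $a$, $E$. The vector player wants $z\in aB_E$ and $\hat u\in S_\gamma$ with $\hat u(v+z)\ge u(v)+\varepsilon a/32$. If he succeeds at every move, the final position $v'$ has norm at least $u(v)+\varepsilon w/32$.

Since $u\in s_\varepsilon(S_\gamma)$, there are $u'\in S_\gamma$ weak$^*$-close to $u$ with $\|u'-u\|>\varepsilon/3$. Such a $u'-u$ is large on some vector $y_0$, but $y_0$ need not lie in $E$. What helps is a norm-compact set $C$, depending only on $E$ and $a$, such that every $y_0$ of norm $a/4$ is of the form $e-x$ with $e\in aB_E$ and $x\in C$; this is Lemma~\ref{lem:gorelik} below for the identity map and $d=a/2$. Because $C$ is known before $u'$ is chosen, we can ask that $|u'-u|<\tau:=\varepsilon a/96$ on $C\cup\{v\}$. Take $\|y_0\|=a/4$ with $(u'-u)(y_0)>\varepsilon a/12$, and write $y_0=e-x$. Then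
\[
u'(v+e)-u(v+e)=(u'-u)(y_0+x+v)>\frac{\varepsilon a}{12}-2\tau=\frac{\varepsilon a}{16}.
\]
If $u(-e)\ge\varepsilon a/32$, play $z=-e$ and keep $u$. Otherwise $u(v+e)>u(v)-\varepsilon a/32$, so $u'(v+e)>u(v)+\varepsilon a/32$; play $z=e$ and switch to $u'$.

For a nonlinear $f$, two steps must be replaced: the decomposition $y_0=e-x$, and the choice of a sign, which used $u(v-e)-u(v)=u(v)-u(v+e)$.

\subsection{The Gorelik principle}

The nonlinear form of the decomposition says that a short vector $y_0\in Y$ is the increment of $f$ between a point of a fixed compact set and a point of $c+E$. Linear algebra in the finite-dimensional quotient $X/E$ is replaced by Brouwer's theorem: a continuous map of a closed ball of a finite-dimensional normed space into itself has a fixed point.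

\begin{lemma}[Gorelik principle]\label{lem:gorelik}
Let $E\subset X$ be a closed subspace of finite codimension and $d>0$. There is a norm-compact set $C\subset dB_X$, depending only on $E$ and $d$, with the following property. If $c\in X$, $\|c-x_0\|+2d\le R$, $y_0\in Y$ and $\|y_0\|\le d/(2A)$, then there are $x\in C$ and $e\in E$ with $\|e\|\le2d$, $c+e\in U$ and
\[
f(c+e)=f(c+x)+y_0 .
\]
\end{lemma}

\begin{proof}
Let $Q:X\to F=X/E$ be the quotient map; $\|Q\|\le1$, and $Q$ maps the open ball of radius $d$ onto the open ball of radius $d$. Let $D=\frac34dB_F$, which is compact. We construct a continuous approximate lifting of $D$ whose bounds do not depend on $E$. Cover $D$ by finitely many open balls of radius $d/4$ with centers $\theta_i\in D$, and choose $x_i\in X$ with $Qx_i=\theta_i$ and $\|x_i\|<d$. Let $\chi_i(\theta)$ be $\max(0,d/4-\|\theta-\theta_i\|)$ divided by the sum of these numbers over all $i$, which is positive on $D$. Put $\pi(\theta)=\sum_i\chi_i(\theta)x_i$. Then $\pi$ is continuous, $\|\pi(\theta)\|\le d$, and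
\[
\|Q\pi(\theta)-\theta\|=\Big\|\sum_i\chi_i(\theta)(\theta_i-\theta)\Big\|\le d/4,
\]
since $\chi_i(\theta)=0$ unless $\|\theta-\theta_i\|<d/4$. Let $C=\pi(D)$.

Let $c$ and $y_0$ be as in the statement, and $x\in C$. Then $\|c+x-x_0\|\le R$, so $c+x\in U$, and since $d\le R$,
\[
\|f(c+x)+y_0-f(x_0)\|\le LR+d/(2A)\le(L+A^{-1})R .
\]
So $f(c+x)+y_0\in V$, and $\phi(x)=f^{-1}(f(c+x)+y_0)-c$ defines a continuous map on $C$ with
\[
\|\phi(x)-x\|=\big\|f^{-1}(f(c+x)+y_0)-f^{-1}(f(c+x))\big\|\le A\|y_0\|\le d/2 .
\]
We need $x\in C$ with $Q\phi(x)=0$. The continuous map $\psi(\theta)=\theta-Q\phi(\pi(\theta))$ satisfies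
\[
\|\psi(\theta)\|\le\|\theta-Q\pi(\theta)\|+\|\pi(\theta)-\phi(\pi(\theta))\|\le\tfrac14d+\tfrac12d,
\]
so it maps $D$ into $D$ and has a fixed point $\theta$. Put $x=\pi(\theta)$ and $e=\phi(x)$. Then $Qe=0$, so $e\in E$; $\|e\|\le\frac32d$; and $c+e=f^{-1}(f(c+x)+y_0)\in U$.
\end{proof}

\subsection{Splitting near the midpoint}

For nonlinear $f$, the number $u(v)$ is replaced by a difference quotient. The vector player represents the position as $v=(p-q)/\ell$ with $p,q\in U$ and a scale $\ell>0$, and follows the \emph{slope}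
\[
\Delta(u,p,q,\ell)=\frac{u(f(p)-f(q))}{\ell},
\]
which equals $u(v)$ for the identity map and is at most $L\|v\|$ in general.

The first attempt is to move an endpoint, from $p$ to $p+e$. Lemma~\ref{lem:gorelik} produces $u'$ and $e$ with $(u'-u)(f(p+e)-f(q))$ large. If $u(f(p+e))$ is not much smaller than $u(f(p))$, the pair $(p+e,q)$ has a larger slope for $u'$. In the opposite case we would like to play $-e$, but we know nothing about $f(p-e)$.

The remedy is to perturb the midpoint $c=(p+q)/2$. The point $c+e$ cuts the path from $q$ to $p$ into two pieces. At the scale $\ell'=\ell/2$ they represent the positions $v+e/\ell'$ and $v-e/\ell'$, so both signs are available (Figure~\ref{fig:split}), and their slopes for $u$ have average $\Delta(u,p,q,\ell)$, by telescoping. Either the second piece has a slope well above the average, or the first has a slope not far below it, and then the change from $u$ to $u'$ raises it above.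

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill (0,0) circle (1.5pt) node[below] {$q$};
\fill (6,0) circle (1.5pt) node[below] {$p$};
\fill (3,0) circle (1.5pt) node[below] {$c$};
\fill (3.6,1.5) circle (1.5pt) node[above] {$c+e$};
\draw (0,0) -- (6,0);
\draw[dashed,->] (3,0) -- (3.56,1.4) node[midway,right] {$e$};
\draw[thick,->] (0,0) -- (3.5,1.46) node[midway,above left] {$\ell' v+e$};
\draw[thick,->] (3.6,1.5) -- (5.9,0.06) node[midway,above right] {$\ell' v-e$};
\end{tikzpicture}
\caption{Splitting a segment with $p-q=\ell v$ at the point $c+e$, where $c$ is the midpoint. With $\ell'=\ell/2$, the two pieces are $(c+e)-q=\ell'(v+e/\ell')$ and $p-(c+e)=\ell'(v-e/\ell')$, so the single point $c+e$ realizes both perturbations $\pm e/\ell'$ of $v$.}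
\label{fig:split}
\end{figure}

Condition \eqref{eq:room} below keeps all points in the ball $x_0+RB_X$. It survives each move because the scale is halved.

\begin{proposition}\label{prop:large}
Let $\beta$ be an ordinal, $u\in S_\beta$, $w\ge0$, $\ell>0$, and let $p,q\in X$ satisfy
\begin{equation}\label{eq:room}
\max(\|p-x_0\|,\|q-x_0\|)+\tfrac12\ell w\le R .
\end{equation}
Let $\Omega\subset X$, and suppose that $v:=(p-q)/\ell\in W(\beta,w,\Omega)$. Then there is $v'\in\Omega$ with
\[
L\|v'\|\ge\Delta(u,p,q,\ell)+\kappa\varepsilon w .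
\]
\end{proposition}

\begin{proof}
Induction on $\beta$. Write $\Delta=\Delta(u,p,q,\ell)$; it is defined because $p,q\in U$ by \eqref{eq:room}. If $w=0$, then $v\in\Omega$ and $\Delta\le L\|p-q\|/\ell=L\|v\|$, so $v'=v$ works.

Let $w>0$, and let $\gamma<\beta$, $a\in(0,w]$, $E$ be given by Definition~\ref{def:W}. Put
\[
\ell'=\frac\ell2,\qquad c=\frac{p+q}2,\qquad d=\frac{a\ell}4,\qquad b=\frac d{2A}=\frac{a\ell}{8A}.
\]
The value of $d$ is chosen so that $\|e\|\le2d$ means $e/\ell'\in aB_X$. Let $\rho_0$ be the maximum in \eqref{eq:room}. Then $\|c-x_0\|+2d\le\rho_0+\frac12a\ell\le R$, so Lemma~\ref{lem:gorelik} applies at $c$; let $C$ be the compact set that it gives for $E$ and $d$.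

\emph{Choice of $u'$ and $e$.} The set $C'=\{f(c+x)-f(q):x\in C\}$ is norm compact, as $c+C\subset U$ and $f$ is continuous. Put $\tau=b\varepsilon/12$, let $y_1,\dots,y_n$ be a $\tau/4$-net of $C'$, and let $O=\{u'\in Y^*:|(u'-u)(y_j)|<\tau/2\text{ for all }j\}$. For $u'\in O\cap B_{Y^*}$ and $y\in C'$, take $j$ with $\|y-y_j\|\le\tau/4$; since $\|u'-u\|\le2$, we get $|(u'-u)(y)|<\tau/2+\tau/2=\tau$. Because $\gamma+1\le\beta$, we have $u\in S_{\gamma+1}=s_\varepsilon(S_\gamma)$, so $O\cap S_\gamma$ contains two points at distance greater than $2\varepsilon/3$. One of them, $u'$, satisfies $\|u'-u\|>\varepsilon/3$. Choose $y_0\in Y$ with $\|y_0\|=b$ and $(u'-u)(y_0)>b\varepsilon/3$, and let $x\in C$, $e\in E$ be given by Lemma~\ref{lem:gorelik}. Then $\|e\|\le2d=a\ell'$, and $f(c+e)-f(q)=y_0+[f(c+x)-f(q)]$ with the bracket in $C'$. Therefore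
\begin{equation}\label{eq:gain}
(u'-u)\big(f(c+e)-f(q)\big)>\frac{b\varepsilon}3-\frac{b\varepsilon}{12}=\frac{b\varepsilon}4=\frac{a\ell\varepsilon}{32A}=2\kappa\varepsilon a\,\ell' .
\end{equation}

\emph{Choice of the new pair.} Let $\Delta_-=\Delta(u,p,c+e,\ell')$ and $\Delta_+=\Delta(u,c+e,q,\ell')$. Then $\Delta_-+\Delta_+=u(f(p)-f(q))/\ell'=2\Delta$.
\begin{itemize}
\item If $\Delta_-\ge\Delta+\kappa\varepsilon a$, put $(\hat u,\hat p,\hat q)=(u,p,c+e)$. Here $\hat u\in S_\beta\subset S_\gamma$ and $(\hat p-\hat q)/\ell'=v-e/\ell'$.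
\item Otherwise $\Delta_+>\Delta-\kappa\varepsilon a$. Put $(\hat u,\hat p,\hat q)=(u',c+e,q)$. By \eqref{eq:gain}, $\Delta(u',c+e,q,\ell')>\Delta_++2\kappa\varepsilon a>\Delta+\kappa\varepsilon a$, and $(\hat p-\hat q)/\ell'=v+e/\ell'$.
\end{itemize}
In both cases $\hat u\in S_\gamma$, $\Delta(\hat u,\hat p,\hat q,\ell')\ge\Delta+\kappa\varepsilon a$, and $\hat v:=(\hat p-\hat q)/\ell'$ satisfies $\hat v-v\in aB_E$, so that $\hat v\in W(\gamma,w-a,\Omega)$. Condition \eqref{eq:room} holds for $\hat p,\hat q,\ell',w-a$: the new maximum is at most $\rho_0+\|e\|\le\rho_0+\frac12a\ell$, and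
\[
\tfrac12a\ell+\tfrac12\ell'(w-a)=\tfrac14\ell(a+w)\le\tfrac12\ell w .
\]
The induction hypothesis for $\gamma$ gives $v'\in\Omega$ with $L\|v'\|\ge\Delta+\kappa\varepsilon a+\kappa\varepsilon(w-a)=\Delta+\kappa\varepsilon w$.
\end{proof}

The game from $0$ with budget $1$ corresponds to the degenerate segment $p=q=x_0$ with $\ell=R$ and $w=1$, for which \eqref{eq:room} reads $R/2\le R$ and the slope is $0$. This gives the form in which we use the proposition.

\begin{corollary}\label{cor:large}
If $s^\beta_\varepsilon(B_{Y^*})\ne\emptyset$ and $0\in W(\beta,1,\Omega)$, then $\Omega$ contains a vector of norm at least $\varepsilon/(32AL)$.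
\end{corollary}

For $X=c_0$, Example~\ref{ex:game}(b) can stand in for Section~\ref{sec:small}, and the whole argument is already in view: if $s^m_\varepsilon(B_{Y^*})\ne\emptyset$, then $2/m\ge\varepsilon/(32AL)$. So $\operatorname{Sz}(Y,\varepsilon)\le m$ for every integer $m>64AL/\varepsilon$, and $\operatorname{Sz}(Y)\le\omega=\operatorname{Sz}(c_0)$.

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proof}

\begin{proof}[Proof of (1)]
Let $\beta=\omega^\xi\lceil2k/\delta\rceil$, $\Omega=\{v:\|v\|<2\delta\}$ and $\varepsilon=64AL\delta$. By Corollary~\ref{cor:small}, $0\in W(\beta,1,\Omega)$. If $s^\beta_\varepsilon(B_{Y^*})$ were nonempty, Corollary~\ref{cor:large} would give a vector of $\Omega$ of norm at least $\varepsilon/(32AL)=2\delta$, which is impossible. So $\operatorname{Sz}(Y,\varepsilon)\le\beta$.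
\end{proof}

\begin{proof}[Proof of (2)]
The hypothesis is symmetric in $X$ and $Y$, so it suffices to show that $\operatorname{Sz}(Y)\le\operatorname{Sz}(X)$ when $\operatorname{Sz}(X)<\infty$. By Lemma~\ref{lem:power}, $\operatorname{Sz}(X)=\omega^\zeta$ for some $\zeta$.

Let $\zeta=0$. Part (1) gives only finite bounds that may exceed $1$, so we argue directly. By Example~\ref{ex:index}(a), $\dim X<\infty$. Then $U$ is locally compact, and so is its homeomorphic image $V$. So $Y$ contains a compact ball, hence is finite-dimensional by Riesz's theorem, and $\operatorname{Sz}(Y)=1$ by Example~\ref{ex:index}(a).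

Let $\zeta\ge1$. For $\varepsilon>2$ we have $s_\varepsilon(B_{Y^*})=\emptyset$, so $\operatorname{Sz}(Y,\varepsilon)=1$. Let $0<\varepsilon\le2$ and $\delta=\varepsilon/(64AL)$. As $X\ne\{0\}$, the open set $U$ has two points $x\ne x'$, and $\|x-x'\|\le A\|f(x)-f(x')\|\le AL\|x-x'\|$ shows that $AL\ge1$. So $\delta\in(0,2]$. By (D4), $\operatorname{Sz}(X,\delta)\le\omega^\zeta$ is a successor ordinal, while $\omega^\zeta$ is a limit; hence $\operatorname{Sz}(X,\delta)<\omega^\zeta$. By (O3), $\operatorname{Sz}(X,\delta)\le\omega^\xi k$ for some $\xi<\zeta$ and some integer $k\ge1$. Part (1) gives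
\[
\operatorname{Sz}(Y,\varepsilon)\le\omega^\xi\lceil2k/\delta\rceil<\omega^{\xi+1}\le\omega^\zeta .
\]
Taking the supremum over $\varepsilon$, we get $\operatorname{Sz}(Y)\le\omega^\zeta=\operatorname{Sz}(X)$.
\end{proof}

\section{The role of the hypotheses}

The constant $A$ is used in Lemma~\ref{lem:gorelik}, where it fixes the length $d/(2A)$ of the vectors $y_0$ that can be reached, and hence the gain $\kappa\varepsilon a$ per move. The constant $L$ converts the final slope into a lower bound for $\|v'\|$. That $V$ is open is used to define $f^{-1}(f(c+x)+y_0)$, and it cannot be dropped: $\mathbb R$ is isometric to a line in $\ell_1$, while $\operatorname{Sz}(\mathbb R)=1$ and $\operatorname{Sz}(\ell_1)=\infty$.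

The scale $\ell$ is halved at every move, so both Lipschitz estimates are applied at arbitrarily small distances. This is why the proof stays in one ball, and it is also where a modulus of uniform continuity would not do. In fact ``Lipschitz'' cannot be replaced by ``uniform'' in Theorem~\ref{thm:B}(2). By Ribe \cite{ribe}, for suitable $p_n\downarrow1$ the reflexive space $X=(\bigoplus_n\ell_{p_n})_{\ell_2}$ is uniformly homeomorphic to $X\oplus\ell_1$. The space $X$ is separable and reflexive, so its dual is separable and $\operatorname{Sz}(X)<\omega_1$. The dual of $X\oplus\ell_1$ contains $\ell_\infty$ and is not separable, so $\operatorname{Sz}(X\oplus\ell_1)\not<\omega_1$.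

\begin{thebibliography}{9}

\bibitem{ribe} M. Ribe, Israel J. Math. 48 (1984), 139--147.

\bibitem{survey} \emph{A survey on the Szlenk index and some of its applications}, \texttt{https://lmb.prod.lamp.cnrs.fr/IMG/pdf/Szsurveyfinal.pdf}.

\end{thebibliography}
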